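
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{fact}[theorem]{Fact}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{The group $\mathbb{Z}(2)^{(\omega)}\oplus\mathbb{Z}(4)^{(\mathfrak{c})}$ admits no $\omega$-bounded group topology}


\begin{abstract}
A space is $\omega$-bounded if the closure of every countable subset is compact. We show that the group $\mathbb{Z}(2)^{(\omega)}\oplus\mathbb{Z}(4)^{(\mathfrak{c})}$ admits no $\omega$-bounded Hausdorff group topology. The question was posed under Martin's Axiom; the proof is in ZFC. The main step says that in a separable compact abelian group of finite exponent every sequentially closed subgroup of index less than $\mathfrak{c}$ is open. It follows that each finite Ulam--Kaplansky invariant of an $\omega$-bounded abelian group is finite or at least $\mathfrak{c}$, and that the torsion abelian groups of size at most $\mathfrak{c}$ with an $\omega$-bounded group topology are exactly those with a compact metrizable one.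
\end{abstract}

\section{The question and the answer}

Throughout, all groups are abelian and all topologies are Hausdorff. For a positive integer $n$, $\mathbb{Z}(n)$ is the cyclic group of order $n$; $H^{(\kappa)}$ is the direct sum of $\kappa$ copies of $H$; and $\mathfrak{c}=2^{\omega}$. For a group $A$ and an integer $m\ge 1$ we write $A[m]=\{a\in A: ma=0\}$. A space is \emph{$\omega$-bounded} if each of its countable subsets has compact closure.

Compact spaces are $\omega$-bounded, and a separable $\omega$-bounded space is compact. So $\omega$-boundedness is compactness as far as countable sets can see it, and one may ask how many of the algebraic restrictions that compactness places on a group survive. The following instance is posed in \cite{TGRS}.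

\medskip
\noindent\textbf{Question.} Assume Martin's Axiom ($MA$). Does $\mathbb{Z}(2)^{(\omega)}\oplus\mathbb{Z}(4)^{(\mathfrak{c})}$ admit an $\omega$-bounded group topology?
\medskip

Let $G=\mathbb{Z}(2)^{(\omega)}\oplus\mathbb{Z}(4)^{(\mathfrak{c})}$. The given decomposition is not canonical, so a topology on $G$ need not respect it. What is canonical is the pair of subgroups
\[
2G=2\mathbb{Z}(4)^{(\mathfrak{c})}\ \subset\ G[2]=\mathbb{Z}(2)^{(\omega)}\oplus 2\mathbb{Z}(4)^{(\mathfrak{c})},
\qquad G[2]/2G\cong\mathbb{Z}(2)^{(\omega)} .
\]
If $G$ were compact, then $2G$, a continuous image of $G$, and $G[2]$, a closed subgroup, would be compact, and $G[2]/2G$ would be a compact group. But it is countably infinite, and an infinite compact group has at least $\mathfrak{c}$ elements. So $G$ has no compact group topology, and for $\omega$-bounded topologies one would guess the same answer. The argument does carry over as long as $2G$ is closed: $G[2]/2G$ would then be a countable $\omega$-bounded group, hence compact. The difficulty is that in general the subgroup $2P$ of an $\omega$-bounded group $P$ need not be closed.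

\begin{example}\label{ex:sigma}
Let $X$ be an uncountable set and let $P$ be the group of all $g\in\mathbb{Z}(4)^{X}$ such that $2g(x)\ne0$ for only countably many $x$. Then $P$ is $\omega$-bounded. Indeed, for countable $S\subset P$ the set $C$ of all $x$ with $2g(x)\neq 0$ for some $g\in S$ is countable, and $\{g\in\mathbb{Z}(4)^X: 2g(x)=0\text{ for all }x\notin C\}$ is closed in $\mathbb{Z}(4)^X$, hence compact; it contains $S$ and lies in $P$. Now $P[2]=\{0,2\}^X$, while $2P$ consists of the elements of $\{0,2\}^X$ with countable support. So $2P$ is a proper \emph{dense} subgroup of $P[2]$.
\end{example}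

So one must exclude the possibility that $2G$ sits in $G[2]$ as a non-closed subgroup of countably infinite index. What remains of closedness is this. A subset $N$ of a space $H$ is \emph{sequentially closed} if every limit in $H$ of a convergent sequence from $N$ lies in $N$; the $\omega$-bounded subspace $2G$ has this property (Fact~\ref{F1}(b),(c)). The main result is that, for subgroups of small index in a separable compact group of finite exponent, it suffices.

\begin{theorem}\label{T1}
Let $K$ be a separable compact group with $nK=0$ for some $n\ge1$, and let $M\le K$ be a sequentially closed subgroup with $|K/M|<\mathfrak{c}$. Then $M$ is open in $K$; in particular $K/M$ is finite.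
\end{theorem}

\begin{theorem}\label{T2}
Let $H$ be an $\omega$-bounded group with $nH=0$ for some $n\ge1$, and let $N\le H$ be a sequentially closed subgroup (for instance an $\omega$-bounded one). Then $H/N$ is finite or $|H/N|\ge\mathfrak{c}$.
\end{theorem}

To state the consequences, for a prime $p$ and $k\ge1$ put
\[
f_{p,k}(G)=\dim_{\mathbb{F}_p}\big((p^{k-1}G)[p]/(p^{k}G)[p]\big),
\]
the finite Ulam--Kaplansky invariants of a group $G$. They generalize the quotient $G[2]/2G$ used above: if $G$ is a direct sum of cyclic groups of prime-power order, then $f_{p,k}(G)$ is the number of summands $\mathbb{Z}(p^k)$. To see this, note that the defining quotient commutes with direct sums, and that for a single summand $C=\mathbb{Z}(q^j)$, with $q$ prime and $j\ge1$, it vanishes if $q\ne p$, because then $C[p]=0$. If $q=p$, then $(p^{k-1}C)[p]$ has order $p$ for $j\ge k$ and is $0$ for $j<k$; likewise $(p^{k}C)[p]$ has order $p$ for $j\ge k+1$ and is $0$ otherwise. So the quotient has order $p$ if $j=k$ and is $0$ if $j\ne k$.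

\begin{theorem}\label{T3}
If a group $G$ admits an $\omega$-bounded group topology, then each $f_{p,k}(G)$ is finite or at least $\mathfrak{c}$. Consequently $\mathbb{Z}(2)^{(\omega)}\oplus\mathbb{Z}(4)^{(\mathfrak{c})}$ admits no $\omega$-bounded group topology. More generally, for a prime $p$ and integers $a,b\ge1$, $\mathbb{Z}(p^a)^{(\lambda)}\oplus\mathbb{Z}(p^b)^{(\kappa)}$ admits none whenever $a\neq b$ and $\omega\le\lambda<\mathfrak{c}$, for every cardinal $\kappa$.
\end{theorem}

Thus the answer to the question is \emph{no}. The proof is in ZFC, so this holds in particular under $MA$.

\begin{theorem}\label{T4}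
For a torsion group $G$ with $|G|\le\mathfrak{c}$ the following are equivalent:
\begin{enumerate}
\item[\textup{(i)}] $G$ admits an $\omega$-bounded group topology;
\item[\textup{(ii)}] $G$ admits a compact metrizable group topology;
\item[\textup{(iii)}] $G$ has finite exponent and every $f_{p,k}(G)$ is finite or equal to $\mathfrak{c}$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:facts} recalls standard facts. Section~\ref{sec:toy} proves a model case of Theorem~\ref{T1} by hand, and Section~\ref{sec:T1} proves the theorem in general. Theorems~\ref{T2} and~\ref{T3} are deduced in Section~\ref{sec:ob}, and Theorem~\ref{T4} is proved in Section~\ref{sec:class}.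

\section{Standard facts}\label{sec:facts}

\begin{fact}\label{F1}
\begin{enumerate}
\item[\textup{(a)}] A closed subspace of an $\omega$-bounded space is $\omega$-bounded.
\item[\textup{(b)}] A Hausdorff continuous image of an $\omega$-bounded space is $\omega$-bounded.
\item[\textup{(c)}] An $\omega$-bounded subspace $N$ of a Hausdorff space $H$ is sequentially closed in $H$.
\end{enumerate}
\end{fact}

\begin{proof}
(a) The closure of a countable set in the subspace is closed in its compact closure in the whole space. (b) Let $f(Y)$ be the image and $C\subset f(Y)$ countable. Choose a countable $C'\subset Y$ with $f(C')=C$. Then $f(\overline{C'})$ is compact, hence closed, and contains $C$; so $\overline C$ is compact. (c) If $C\subset N$ is countable, its closure in $N$ is compact, hence closed in $H$. So the closure of $C$ in $H$ lies in $N$. Apply this to the set of terms of a convergent sequence.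
\end{proof}

\begin{fact}\label{F3}
An infinite compact group has at least $\mathfrak{c}$ elements.
\end{fact}

\begin{proof}
Such a group has no isolated point: otherwise, by translation, it would be discrete, hence finite by compactness. Now let $Y$ be any nonempty compact Hausdorff space without isolated points. Every nonempty open set contains two points, so by regularity we can choose nonempty open sets $V_s$, for finite $0$--$1$ sequences $s$, such that $\overline{V_{s0}}$ and $\overline{V_{s1}}$ are disjoint and contained in $V_s$. Along each of the $\mathfrak{c}$ branches the closures have a common point by compactness, and different branches give different points.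
\end{proof}

\begin{fact}\label{F4}
A compact group $K$ with $nK=0$ is topologically isomorphic to a product of nontrivial finite cyclic groups.
\end{fact}

\begin{proof}
The Pontryagin dual of $K$ is a discrete group of finite exponent. By the Pr\"ufer--Baer theorem such a group is a direct sum of nontrivial finite cyclic groups. Dualizing turns the direct sum into a product, with the product topology, of the duals of the summands, which are again finite cyclic and nontrivial.
\end{proof}

\section{A model case: subsets of the Cantor set}\label{sec:toy}

If $K$ is metrizable, Theorem~\ref{T1} is easy. In this case $M$ is closed, so $K/M$ is a compact group with fewer than $\mathfrak{c}$ elements. By Fact~\ref{F3} it is finite, and a closed subgroup of finite index is open. The content of the theorem therefore lies in nonmetrizable $K$.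

Take $K=\mathbb{Z}(2)^{2^\omega}$, where the index set is the Cantor set $2^\omega$, and let $M$ have index at most $2$. Identify $K$ with the family of all subsets of $2^\omega$ under symmetric difference. The countably many clopen subsets of $2^\omega$ form a dense subset of $K$, because clopen sets can be prescribed arbitrarily at finitely many points; so $K$ is separable. A sequence $A_m$ converges to $\emptyset$ in $K$ if and only if each point $x$ lies in only finitely many $A_m$.

\begin{proposition}\label{P:toy}
Let $\varphi:\mathbb{Z}(2)^{2^\omega}\to\mathbb{Z}(2)$ be a homomorphism whose kernel $M$ is sequentially closed. Then there is a finite set $F\subset 2^\omega$ such that $\varphi(A)$ is the parity of $|A\cap F|$ for every $A\subset 2^\omega$. In particular $M$ is open.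
\end{proposition}

\begin{proof}
(1) \emph{If $A_m\to\emptyset$, then $\varphi(A_m)=0$ for all but finitely many $m$.} Otherwise $\varphi(A_m)=1$ for infinitely many $m$, and these $A_m$ form a sequence in $\varphi^{-1}(1)$ that converges to $\emptyset$. Translations are homeomorphisms, so the coset $\varphi^{-1}(1)$ of $M$ is also sequentially closed. Hence it contains the limit $\emptyset$, which contradicts $\varphi(\emptyset)=0$.

(2) \emph{Every $b\in2^\omega$ has a clopen neighborhood $U$ such that $\varphi(A)=0$ for all $A\subset U\setminus\{b\}$.} The sets $R_m=\{y: y{\upharpoonright}m=b{\upharpoonright}m\}\setminus\{b\}$ decrease and have empty intersection. If each contained a set $A_m$ with $\varphi(A_m)=1$, we would have $A_m\to\emptyset$, against (1). So for some $m$ the neighborhood $U=\{y: y{\upharpoonright}m=b{\upharpoonright}m\}$ is as required.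

(3) By compactness of $2^\omega$ there are $b_1,\dots,b_r$ with neighborhoods $U_1,\dots,U_r$ as in (2) that cover $2^\omega$. Put $E=\{b_1,\dots,b_r\}$. A set $A$ disjoint from $E$ splits into disjoint pieces $A_i\subset U_i\setminus\{b_i\}$, and a disjoint union is a sum in $K$; so $\varphi(A)=\sum_i\varphi(A_i)=0$. For arbitrary $A$ we get $\varphi(A)=\varphi(A\cap E)=\sum_{x\in A\cap E}\varphi(\{x\})$, and $F=\{x\in E:\varphi(\{x\})=1\}$ is as required. The kernel contains the open subgroup of all sets disjoint from $F$, so it is open.
\end{proof}

The topology of $2^\omega$ is foreign to the group $K$; it only organizes the coordinates. It is what turns the sequential information (1), which concerns countably many elements at a time, into a statement about all but finitely many of uncountably many coordinates.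

\section{Sequentially closed subgroups of small index}\label{sec:T1}

Steps (2) and (3) barely used that the index is at most $2$. Step (1) did: infinitely many $A_m$ outside $M$ necessarily lay in one coset. If the index is infinite, a sequence converging to $0$ might visit infinitely many cosets, each once, and no limit of terms of the sequence gives a contradiction. The remedy is to use not only the terms $f_m$ but all their infinite sums, which form a continuous image of $\mathbb{Z}(n)^\omega$. A sequentially closed subgroup of small index, pulled back to $\mathbb{Z}(n)^\omega$, is closed because $\mathbb{Z}(n)^\omega$ is metrizable; there the easy argument for metrizable groups applies.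

\begin{lemma}\label{L:null}
Let $K=\prod_{x\in X}K_x$ be a product of finite discrete groups, with the product topology and $nK=0$ for some $n\ge1$, and let $M\le K$ be a sequentially closed subgroup with $|K/M|<\mathfrak{c}$. Let $f_m\in K$ $(m\in\omega)$ be such that for each $x\in X$, $f_m(x)=0$ for all but finitely many $m$. Then $f_m\in M$ for all but finitely many $m$.
\end{lemma}

\begin{proof}
Define
\[
\Phi:\mathbb{Z}(n)^\omega\to K,\qquad \Phi(a)=\sum_{m\in\omega}a_mf_m .
\]
The products $a_mf_m$ make sense because $nK=0$, and in each coordinate $x$ the sum is finite. Each coordinate of $\Phi(a)$ depends on only finitely many $a_m$, so $\Phi$ is a continuous homomorphism.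

Let $L=\Phi^{-1}(M)$. If $a^{(j)}\in L$ and $a^{(j)}\to a$, then $\Phi(a^{(j)})\to\Phi(a)$, so $\Phi(a)\in M$ and $a\in L$. Thus $L$ is sequentially closed in the metrizable space $\mathbb{Z}(n)^\omega$, hence closed. Therefore $\mathbb{Z}(n)^\omega/L$ is a compact Hausdorff group. It embeds algebraically in $K/M$, so it has fewer than $\mathfrak{c}$ elements, and by Fact~\ref{F3} it is finite. A closed subgroup of finite index is open, so $L$ is open. Let $e_m\in\mathbb{Z}(n)^\omega$ have $m$-th coordinate $1$ and all others $0$. Since $e_m\to0$, we have $e_m\in L$, that is, $f_m=\Phi(e_m)\in M$, for all but finitely many $m$.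
\end{proof}

Next we isolate the combinatorial content of steps (2) and (3).

\begin{lemma}\label{L:ideal}
Let $X$ be a set with $|X|\le\mathfrak{c}$, and let $\mathcal{I}$ be a family of subsets of $X$ that is closed under taking subsets and finite unions. Suppose that whenever $R_0\supset R_1\supset\cdots$ are subsets of $X$ with $\bigcap_mR_m=\emptyset$, some $R_m$ belongs to $\mathcal{I}$. Then $X\setminus E\in\mathcal{I}$ for some finite $E\subset X$.
\end{lemma}

\begin{proof}
We may assume that $X\subset2^\omega$. Fix $b\in2^\omega$. The sets $R_m=\{x\in X:x{\upharpoonright}m=b{\upharpoonright}m\}\setminus\{b\}$ decrease and have empty intersection, so some $R_m$ is in $\mathcal{I}$. Hence $b$ has a clopen neighborhood $U$ in $2^\omega$ with $(X\cap U)\setminus\{b\}\in\mathcal{I}$. By compactness of $2^\omega$, finitely many such neighborhoods $U_1,\dots,U_r$, belonging to points $b_1,\dots,b_r$, cover $2^\omega$. With $E=X\cap\{b_1,\dots,b_r\}$ we have $X\setminus E\subset\bigcup_i\big((X\cap U_i)\setminus\{b_i\}\big)$. The right-hand side is in $\mathcal{I}$, hence so is $X\setminus E$.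
\end{proof}

\begin{proof}[Proof of Theorem~\ref{T1}]
By Fact~\ref{F4} we may assume that $K=\prod_{x\in X}K_x$ with each $K_x$ nontrivial, finite and cyclic.

\emph{Separability gives $|X|\le\mathfrak{c}$.} Let $D\subset K$ be countable and dense. A continuous character of $K$ is determined by its restriction to $D$, so $K$ has at most $\mathfrak{c}^{\omega}=\mathfrak{c}$ continuous characters. On the other hand, composing the projection $K\to K_x$ with an injective character of $K_x$ gives a nontrivial continuous character that depends only on the coordinate $x$. For different $x$ these are different, so $|X|\le\mathfrak{c}$.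

\emph{The ideal of $M$.} For $R\subset X$ let $K_R=\{f\in K:f(x)=0\text{ for all }x\in X\setminus R\}$, and put
\[
\mathcal{I}=\{R\subset X: K_R\subset M\}.
\]
If $S\subset R\in\mathcal{I}$, then $K_S\subset K_R\subset M$, so $S\in\mathcal{I}$. If $R,S\in\mathcal{I}$ and $f\in K_{R\cup S}$, then $f$ is the sum of an element of $K_R$, which agrees with $f$ on $R$, and an element of $K_{S\setminus R}\subset K_S$, which agrees with $f$ on $S\setminus R$. Both are in $M$, so $f\in M$. Hence $R\cup S\in\mathcal{I}$.

Now let $R_0\supset R_1\supset\cdots$ have empty intersection. If no $R_m$ were in $\mathcal{I}$, we could choose $f_m\in K_{R_m}\setminus M$ for every $m$. Each $x\in X$ lies outside $R_m$ for all large $m$, so $f_m(x)=0$ for all large $m$, and Lemma~\ref{L:null} gives $f_m\in M$ for large $m$, a contradiction. Thus $\mathcal{I}$ satisfies the hypotheses of Lemma~\ref{L:ideal}.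

\emph{Conclusion.} By Lemma~\ref{L:ideal}, $K_{X\setminus E}\subset M$ for some finite $E\subset X$. The subgroup $K_{X\setminus E}$ is the kernel of the projection of $K$ onto the finite discrete group $\prod_{x\in E}K_x$, so it is open. Hence $M$ is open, and $K/M$ is finite because $K$ is compact.
\end{proof}

\begin{remark}[The hypotheses]\label{R:hyp}
Let $p$ be a prime.

\emph{Index.} The trivial subgroup of $\mathbb{Z}(p)^\omega$ is closed, of index exactly $\mathfrak{c}$, and not open. So $|K/M|<\mathfrak{c}$ cannot be relaxed to $|K/M|\le\mathfrak{c}$.

\emph{Sequential closedness.} It cannot be omitted, even if the index is countable. Let $B$ be an $\mathbb{F}_p$-basis of $\mathbb{Z}(p)^\omega$ and $B_0\subset B$ countably infinite. The span of $B\setminus B_0$ has index $\omega$ in $\mathbb{Z}(p)^\omega$, so it is not open by compactness. (By Theorem~\ref{T1} it is not sequentially closed.)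

\emph{Separability.} It was used only to get $|X|\le\mathfrak{c}$, that is, to place $X$ inside $2^\omega$. Some such bound is needed if there is a set $X$ with a nonprincipal ultrafilter $\mathcal{U}$ closed under countable intersections. Given these, let $K=\mathbb{Z}(p)^X$ and $M=\{f\in K: f^{-1}(0)\in\mathcal{U}\}$. Sending $f$ to the unique $v$ with $f^{-1}(v)\in\mathcal{U}$ is a homomorphism onto $\mathbb{Z}(p)$ with kernel $M$, so $M$ has index $p$. If $f_j\in M$ and $f_j\to f$, then $f$ vanishes on $\bigcap_jf_j^{-1}(0)\in\mathcal{U}$, so $f\in M$; thus $M$ is sequentially closed. But $M$ is not open: an open subgroup contains $K_{X\setminus E}$ for some finite $E$, and the characteristic function of $X\setminus E$ is not in $M$, because its zero set $E$ is finite.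

\emph{Finite exponent.} It was used twice: to write $K$ as a product of finite cyclic groups, and to take the coefficients of the infinite sums in Lemma~\ref{L:null} from a fixed finite group.
\end{remark}

\section{Groups with an $\omega$-bounded topology}\label{sec:ob}

An $\omega$-bounded group need be neither compact nor separable, but an infinite quotient can already be detected on a countable subgroup, whose closure is both.

\begin{proof}[Proof of Theorem~\ref{T2}]
If $N$ is $\omega$-bounded, it is sequentially closed by Fact~\ref{F1}(c). Suppose that $H/N$ is infinite and $|H/N|<\mathfrak{c}$. Choose a countable subgroup $D\le H$ whose image in $H/N$ is infinite. Its closure $K=\overline{D}$ is a separable subgroup of $H$ with $nK=0$, and it is compact because $H$ is $\omega$-bounded. Let $M=K\cap N$. A sequence from $M$ with limit in $K$ has its limit in $N$, so $M$ is sequentially closed in $K$. The group $K/M$ embeds in $H/N$, so $|K/M|<\mathfrak{c}$; and $K/M$ is infinite because $D\subset K$. This contradicts Theorem~\ref{T1}.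
\end{proof}

\begin{proof}[Proof of Theorem~\ref{T3}]
Let $G$ carry an $\omega$-bounded group topology. For $j\ge0$ the map $g\mapsto p^jg$ is continuous, so its image $p^jG$ is $\omega$-bounded by Fact~\ref{F1}(b). The subgroup $(p^jG)[p]$ is closed in $p^jG$, hence $\omega$-bounded by Fact~\ref{F1}(a). Apply Theorem~\ref{T2} to
\[
H=(p^{k-1}G)[p],\qquad N=(p^kG)[p]\le H .
\]
Here $pH=0$, and $N$ is $\omega$-bounded although it need not be closed in $H$. We conclude that $H/N$ is finite or has at least $\mathfrak{c}$ elements. It is an $\mathbb{F}_p$-vector space, and an infinite vector space over a finite field has cardinality equal to its dimension. So $f_{p,k}(G)$ is finite or at least $\mathfrak{c}$.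

For $G=\mathbb{Z}(2)^{(\omega)}\oplus\mathbb{Z}(4)^{(\mathfrak{c})}$ we have $4G=0$, hence $(2G)[2]=2G$ and $f_{2,1}(G)=\dim_{\mathbb{F}_2} (G[2]/2G)=\omega$, which is infinite and less than $\mathfrak{c}$. Hence $G$ admits no $\omega$-bounded group topology. Likewise, for $a\ne b$ the group $\mathbb{Z}(p^a)^{(\lambda)}\oplus\mathbb{Z}(p^b)^{(\kappa)}$ has exactly $\lambda$ summands $\mathbb{Z}(p^a)$, so its invariant $f_{p,a}$ equals $\lambda$, and $\omega\le\lambda<\mathfrak{c}$ is excluded.
\end{proof}

The condition $a\ne b$ is needed: $\mathbb{Z}(p^a)^{(\omega)}\oplus\mathbb{Z}(p^a)^{(\mathfrak{c})}\cong\mathbb{Z}(p^a)^{(\mathfrak{c})}$, and this group has a compact group topology, as we show next.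

\section{Torsion groups of size at most the continuum}\label{sec:class}

For a torsion group of size at most $\mathfrak{c}$, Theorem~\ref{T3} leaves only finite values and $\mathfrak{c}$ for the invariants, and both are realized by products.

\begin{proof}[Proof of Theorem~\ref{T4}]
(ii)$\Rightarrow$(i). Compact spaces are $\omega$-bounded.

(i)$\Rightarrow$(iii). Suppose that $G$ does not have finite exponent. Choose $x_m\in G$ $(m\in\omega)$ whose orders are unbounded, and let $K$ be the closure in $G$ of the subgroup that they generate. This subgroup is countable and $G$ is an $\omega$-bounded torsion group, so $K$ is a compact torsion group. Then $K=\bigcup_{m\ge1}K[m!]$, and each $K[m!]$ is a closed subgroup. By the Baire category theorem some $K[m!]$ has nonempty interior, hence is open, hence has finite index $r$ in $K$. So $rK\subset K[m!]$ and $r\,m!\,K=0$, which contradicts the choice of the $x_m$. Thus $G$ has finite exponent. By Theorem~\ref{T3} each $f_{p,k}(G)$ is finite or at least $\mathfrak{c}$; since $|G|\le\mathfrak{c}$, in the latter case it equals $\mathfrak{c}$.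

(iii)$\Rightarrow$(ii). By the Pr\"ufer--Baer theorem $G$ is a direct sum of finite cyclic groups, which we may take of prime-power order. So $G\cong\bigoplus_{p,k}\mathbb{Z}(p^k)^{(f_{p,k}(G))}$, and only finitely many pairs $(p,k)$ have $f_{p,k}(G)\ne0$ because the exponent is finite. A finite product of compact metrizable groups is compact metrizable, so it suffices to treat a single term $\mathbb{Z}(p^k)^{(f_{p,k}(G))}$. If $f_{p,k}(G)$ is finite, the term is finite and we use the discrete topology.

Let $f_{p,k}(G)=\mathfrak{c}$. We claim that $\mathbb{Z}(p^k)^{(\mathfrak{c})}$ is isomorphic, as an abstract group, to $A=\mathbb{Z}(p^k)^\omega$, which is compact metrizable in the product topology. Since $p^kA=0$, the group $A$ is a direct sum of cyclic groups of orders $p^j$ with $1\le j\le k$. Coordinatewise one sees that $A[p]=p^{k-1}A$. Suppose that some summand $C$ has order $p^j$ with $j<k$. Then $p^{k-1}C=0$, so every element of $p^{k-1}A$ has component $0$ in $C$; but $C$ contains elements of order $p$, and these lie in $A[p]=p^{k-1}A$, a contradiction. Hence all summands have order $p^k$. As $|A|=\mathfrak{c}$, there are $\mathfrak{c}$ of them.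
\end{proof}

The bound $\mathfrak{c}$ is optimal in Theorems~\ref{T2} and~\ref{T3} as well: take $H=\mathbb{Z}(p)^\omega$ and $N=0$, so that $|H/N|=f_{p,1}(H)=\mathfrak{c}$. For the family that contains the group of the question, Theorem~\ref{T4} says the following: for $\lambda\le\mathfrak{c}$, the group $\mathbb{Z}(2)^{(\lambda)}\oplus\mathbb{Z}(4)^{(\mathfrak{c})}$ admits an $\omega$-bounded group topology if and only if $\lambda$ is finite or $\lambda=\mathfrak{c}$, and in that case it even admits a compact metrizable one.

\begin{thebibliography}{1}
\bibitem{TGRS}
\emph{Topological Groups and Related Structures},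
\url{https://w.rexresearch1.com/TopologyLibrary/TopologicalGroupsRelatedStructuresArhangel.pdf}.
\end{thebibliography}

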